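\title{A H\"older estimate for parabolic equations that hold only where the gradient or the time derivative is large}

\begin{abstract}
Let $u$ be a bounded, classically regular function on $B_1\times(-1,0]$ that solves a uniformly parabolic equation $u_t=a_{ij}\partial_{ij}u$, with no regularity of the coefficients, only at the points where $|\nabla u|\ge\gamma$ or $|u_t|\ge\gamma$. We prove that $u$ satisfies an interior H\"older estimate whose exponent $\alpha$ depends only on the dimension and the ellipticity constants, and whose constant is a universal multiple of $(1+\gamma/\|u\|_{L^\infty})^\alpha$. This proves a conjecture stated in \cite{problem}. An inf-convolution in the space variable turns $u$ into a supersolution everywhere, the weak Harnack inequality applies to it, and a pigeonhole argument over scales, iterated, carries the information back to $u$. The estimate extends to a class of continuous functions defined in the viscosity sense, the dependence on $\gamma/\|u\|_{L^\infty}$ is optimal, and the conditions under which the equation is imposed cannot be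 removed.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Fix $n\ge1$, $0<\lambda\le\Lambda$ and $\gamma>0$. We write $B_\rho(y)$ for the open ball in $\mathbb R^n$ of radius $\rho$ and center $y$, and $B_\rho=B_\rho(0)$. Repeated indices are summed, and $\|u\|_{L^\infty}$ is the supremum of $|u|$ over $B_1\times(-1,0]$.

We call a function $u$ on $B_1\times(-1,0]$ \emph{admissible} if it is bounded and not identically zero, if $u$, $\nabla u$, $D^2u$ and $u_t$ exist and are continuous, and if
\begin{equation}\label{eq:main}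
u_t=a_{ij}(x,t)\,\partial_{ij}u\qquad\text{at every point where }|\nabla u|\ge\gamma\ \text{ or }\ |u_t|\ge\gamma ,
\end{equation}
for some coefficients that satisfy $\lambda I\le a_{ij}(x,t)\le\Lambda I$ pointwise. Nothing else is assumed about the coefficients, and no equation is imposed at the points where both $|\nabla u|<\gamma$ and $|u_t|<\gamma$. It is conjectured in \cite{problem} that such a function is H\"older continuous in $B_{1/2}\times[-\frac12,0]$. We take the conjecture as an a priori estimate: there should be $\alpha\in(0,1)$ and $C$, depending only on $\lambda$, $\Lambda$, $n$ and $\gamma/\|u\|_{L^\infty}$, such that $\|u\|_{C^\alpha(B_{1/2}\times[-1/2,0])}\le C\|u\|_{L^\infty}$ for every admissible $u$. The conjecture is true, with an exponent that does not depend on $\gamma/\|u\|_{L^\infty}$.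

\begin{theorem}\label{thm:main}
There are $\alpha\in(0,1)$ and $C\ge1$, depending only on $n,\lambda,\Lambda$, such that every admissible $u$ satisfies, with $N=\|u\|_{L^\infty}$,
\begin{equation}\label{eq:holder}
|u(x_1,t_1)-u(x_2,t_2)|\le C\,N\Big(1+\frac{\gamma}{N}\Big)^{\alpha}\max\big\{|x_1-x_2|,\,|t_1-t_2|^{1/2}\big\}^{\alpha}
\end{equation}
for all $(x_1,t_1),(x_2,t_2)\in B_{1/2}\times[-\frac12,0]$.
\end{theorem}

The estimate is written in the parabolic distance. Since $|x_1-x_2|<1$, we have $|x_1-x_2|\le|x_1-x_2|^{1/2}$, so the maximum in \eqref{eq:holder} is at most $|(x_1,t_1)-(x_2,t_2)|^{1/2}$. Together with $|u|\le N$, this gives the conjectured bound in the Euclidean space $C^{\alpha/2}(B_{1/2}\times[-\frac12,0])$.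

\subsection*{Why one expects the estimate}
When the equation holds everywhere, H\"older continuity comes from ellipticity alone. In the elliptic case this is the Krylov--Safonov theorem, recalled in \cite{problem}: if $a_{ij}(x)\partial_{ij}u=0$ in $B_1$ and $\lambda I\le a_{ij}\le\Lambda I$, then $\|u\|_{C^\alpha(B_{1/2})}\le C\|u\|_{L^\infty(B_1)}$ with $C$ depending only on $\lambda$, $\Lambda$ and $n$, and a Harnack inequality holds. Equations that are uniformly elliptic only where the gradient is large arise from degenerate ones. An example is $|\nabla u|^\beta F(D^2u)=f$ with $\beta>0$, $f$ bounded and $F$ uniformly elliptic, whose viscosity solutions are $C^{1,\alpha}$ by a result of Imbert and Silvestre, also recalled in \cite{problem}; where $|\nabla u|\ge\gamma$, this equation gives $|F(D^2u)|\le\gamma^{-\beta}\sup|f|$.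

In \eqref{eq:main} the equation is switched off exactly where $u$ has bounded first derivatives, so each of the two regimes is harmless by itself. Two degenerate cases can be solved by hand.
\begin{itemize}
\item If $u=u(t)$, then $D^2u=0$, and \eqref{eq:main} says that $u_t=0$ wherever $|u_t|\ge\gamma$. Hence $|u_t|<\gamma$ everywhere.
\item If $n=1$ and $u=u(x)$, then $u''=0$ wherever $|u'|\ge\gamma$. On a component of the open set $\{|u'|>\gamma\}$ the derivative $u'$ is constant, so by continuity the component has no endpoint in $(-1,1)$. Either $|u'|\le\gamma$ everywhere, or $u$ is affine on $(-1,1)$ and $|u'|\le N$.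
\end{itemize}
Scaling points in the same direction. The function $h^{-1}u(\rho x,\rho^2t)$ solves an equation of the same type, with the thresholds $\gamma\rho/h$ for the gradient and $\gamma\rho^2/h$ for the time derivative. At the H\"older rate $h=\rho^\alpha$, $\alpha<1$, both tend to zero as $\rho\to0$: the problem improves under zooming. The form of the constant can also be guessed. A function of $x$ with slope below $\gamma$ is unconstrained and can change by $N$ over a distance of order $N/\gamma$, which forces a seminorm of order $N(\gamma/N)^\alpha$ when $\gamma$ is large compared with $N$.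

The difficulty is that the two regimes cannot be treated separately. The set where the equation holds depends on $u$, and we have no control of its geometry. Outside it $D^2u$ is unrestricted: at a point where $D^2u\ge MI$ with $M$ large and $|u_t|<\gamma$, one has $a_{ij}\partial_{ij}u-u_t\ge n\lambda M-\gamma$ for every choice of coefficients, so $u$ cannot be regarded as a solution with a bounded right-hand side.

\subsection*{Plan}
Section~\ref{sec:class} isolates the one-sided, scale-covariant property of $u$ that the proof uses and recalls the weak Harnack inequality. Section~\ref{sec:inf} replaces $u$ by a true supersolution, at the price of blurring it at a small spatial scale $r$. The rest of the proof removes the blur. Section~\ref{sec:model} does this for functions of one variable, where every constant is explicit; Sections~\ref{sec:step} and~\ref{sec:iteration} do it in general, and Section~\ref{sec:proof} deduces Theorem~\ref{thm:main}. Section~\ref{sec:more}, which is not needed for the conjecture, extends the estimate to continuous functions and shows that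 the constant and the hypotheses are sharp.

\section{Supersolutions at large gradient}\label{sec:class}

A constant is \emph{universal} if it depends only on $n,\lambda,\Lambda$. For $\zeta=(y,t)$ and $\rho>0$ let
\[
Q_\rho(\zeta)=B_\rho(y)\times(t-\rho^2,t],\qquad Q_\rho=Q_\rho(0,0),\qquad T_{\zeta,\rho}(x,s)=(y+\rho x,\,t+\rho^2s).
\]
The map $T_{\zeta,\rho}$ sends $Q_R$ onto $Q_{\rho R}(\zeta)$, multiplies Lebesgue measure $|\cdot|$ by $\rho^{n+2}$, and satisfies $T_{\zeta_0,\rho}\circ T_{\zeta,s}=T_{\zeta',\rho s}$ with $\zeta'=T_{\zeta_0,\rho}(\zeta)$.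

\subsection*{Pucci operators and test functions}
For a symmetric matrix $X$ let
\[
\mathcal M^-(X)=\inf\{\operatorname{tr}(AX):\ A=A^T,\ \lambda I\le A\le\Lambda I\},\qquad \mathcal M^+(X)=-\mathcal M^-(-X).
\]
Equivalently, $\mathcal M^-(X)$ is $\lambda$ times the sum of the positive eigenvalues of $X$ plus $\Lambda$ times the sum of the negative ones. The operator $\mathcal M^-$ is continuous, positively homogeneous of degree one, and nondecreasing ($X\le Y$ implies $\mathcal M^-(X)\le\mathcal M^-(Y)$), and $\mathcal M^-(cI)=n\lambda c$ for $c\ge0$. Since $D^2u$ is symmetric, we may replace $a_{ij}$ in \eqref{eq:main} by its symmetric part, and then $a_{ij}\partial_{ij}u\ge\mathcal M^-(D^2u)$. This inequality removes the coefficients from the problem.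

A \emph{test function} is a function $\varphi$ such that $\varphi,\nabla\varphi,D^2\varphi,\varphi_t$ exist and are continuous. It \emph{touches $U$ from below} at $P$ if $\varphi(P)=U(P)$ and $\varphi\le U$ in a full space-time neighborhood of $P$. If $U-\varphi$ has a local minimum at $P$, then $\varphi$ plus a constant touches $U$ from below at $P$, so the two formulations are interchangeable.

\begin{definition}\label{def:super}
Let $f_0\ge0$ be a constant. A continuous function $v$ on $\overline B_1\times[-1,0]$ is a \emph{supersolution with right-hand side $-f_0$} if $\varphi_t(P)-\mathcal M^-(D^2\varphi(P))\ge-f_0$ whenever a test function $\varphi$ touches $v$ from below at a point $P\in B_1\times(-1,0)$.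
\end{definition}

\begin{definition}\label{def:S}
Let $\kappa>0$. A continuous function $U$ on a cylinder $B\times(t_1,t_2]$, with $B$ an open ball, belongs to $\mathcal S(\kappa)$ if $\varphi_t(P)\ge\mathcal M^-(D^2\varphi(P))-\kappa$ whenever a test function $\varphi$ touches $U$ from below at a point $P\in B\times(t_1,t_2)$ and
\begin{equation}\label{eq:alt}
|\nabla\varphi(P)|\ge\kappa\qquad\text{or}\qquad\varphi_t(P)\le-\kappa .
\end{equation}
\end{definition}

Thus $U\in\mathcal S(\kappa)$ is required to be a supersolution only where it is steep in space or decreases quickly in time. Rapid increase in time is the favorable direction for a supersolution and does not appear in \eqref{eq:alt}. The single number $\kappa$ measures how far $U$ is from being a supersolution everywhere with zero right-hand side.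

\begin{lemma}\label{lem:S}
\begin{itemize}
\item[(i)] If $\kappa\le\kappa'$, then $\mathcal S(\kappa)\subset\mathcal S(\kappa')$. The class $\mathcal S(\kappa)$ is preserved by adding constants and by restriction to a smaller cylinder.
\item[(ii)] If $w\in\mathcal S(\kappa)$ on $Q_{2\rho}(\zeta)$, $0<\rho\le1$, $h>0$ and $b\in\mathbb R$, then $U=h^{-1}(w\circ T_{\zeta,\rho}-b)$ belongs to $\mathcal S(\kappa\rho/h)$ on $Q_2$.
\item[(iii)] If $u$ is admissible, then $u,-u\in\mathcal S(\gamma)$ on $B_1\times(-1,0]$.
\end{itemize}
\end{lemma}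

\begin{proof}
(i) Condition \eqref{eq:alt} with $\kappa'$ implies \eqref{eq:alt} with $\kappa$, and the conclusion with $\kappa$ implies the conclusion with $\kappa'$. The other two properties are immediate from the definition.

(ii) Let $\varphi$ touch $U$ from below at an interior point $P$. Then $\tilde\varphi=b+h\,\varphi\circ T_{\zeta,\rho}^{-1}$ touches $w$ from below at $T_{\zeta,\rho}(P)$, and at corresponding points
\[
\nabla\tilde\varphi=\frac h\rho\nabla\varphi,\qquad D^2\tilde\varphi=\frac h{\rho^2}D^2\varphi,\qquad\tilde\varphi_t=\frac h{\rho^2}\varphi_t .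
\]
Put $\kappa'=\kappa\rho/h$. If $|\nabla\varphi|\ge\kappa'$, then $|\nabla\tilde\varphi|\ge\kappa$. If $\varphi_t\le-\kappa'$, then $\tilde\varphi_t\le-\kappa/\rho\le-\kappa$ because $\rho\le1$. In either case $\tilde\varphi_t\ge\mathcal M^-(D^2\tilde\varphi)-\kappa$, and multiplying by $\rho^2/h$ gives $\varphi_t\ge\mathcal M^-(D^2\varphi)-\kappa\rho^2/h\ge\mathcal M^-(D^2\varphi)-\kappa'$.

(iii) If $\varphi$ touches $u$ from below at an interior point, then $\nabla\varphi=\nabla u$, $\varphi_t=u_t$ and $D^2\varphi\le D^2u$ there. If moreover $|\nabla\varphi|\ge\gamma$ or $\varphi_t\le-\gamma$, the equation holds at that point, and $\varphi_t=u_t=a_{ij}\partial_{ij}u\ge\mathcal M^-(D^2u)\ge\mathcal M^-(D^2\varphi)$. The function $-u$ is admissible with the same coefficients.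
\end{proof}

\subsection*{The weak Harnack inequality}
The only deep result that we use says that a nonnegative supersolution which is small at one late point is small in an integral sense at earlier times.

\begin{theorem}[Parabolic weak Harnack inequality \cite{IS,Wang}]\label{thm:WH}
There are universal constants $\sigma\in(0,1)$, $C_0\ge1$, $\Theta\in(0,\frac12]$ and a universal cylinder $K=B_a\times(\tau_1,\tau_2]\subset Q_1$ such that every supersolution $v\ge0$ with right-hand side $-f_0$ satisfies
\[
\Big(\int_Kv^\sigma\Big)^{1/\sigma}\le C_0\Big(\inf_{Q_\Theta}v+f_0\Big).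
\]
\end{theorem}

The published versions bound an $L^\sigma$ quasi-norm of $v$ over some universal cylinder at earlier times by the infimum over some universal $Q_{\Theta'}$ plus $\|f\|_{L^{n+1}}$. The form above follows: decreasing $\Theta'$ increases the infimum; shrinking the earlier cylinder to one of the form $B_a\times(\tau_1,\tau_2]$ decreases the left side; for $f\equiv f_0$ the norm is a universal multiple of $f_0$; and if $\sigma\ge1$, H\"older's inequality on $K$ lowers it. The particular values of $\Theta$ and $K$ play no role below.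

One point of definition needs care. Part of the literature tests a supersolution at points where $v-\varphi$ has a minimum over past times only, and allows the final time $0$. A minimum over a full neighborhood is in particular a minimum over past times, so that notion implies Definition~\ref{def:super}. The converse also holds, and Theorem~\ref{thm:WH} therefore applies under either convention.

\begin{lemma}\label{lem:past}
Let $v$ be a supersolution with right-hand side $-f_0$, let $P_0=(y_0,t_0)\in B_1\times(-1,0]$, and suppose that $v-\varphi$ attains at $P_0$ its minimum over $D=\overline B_\rho(y_0)\times[t_0-\rho^2,t_0]$. Then $\varphi_t(P_0)-\mathcal M^-(D^2\varphi(P_0))\ge-f_0$.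
\end{lemma}

\begin{proof}
Decreasing $\rho$, we may assume that $D\subset B_1\times(-1,0]$. Subtracting $|y-y_0|^4+(t-t_0)^2$ from $\varphi$ and adding a constant, we may assume that the minimum is strict and equal to $0$; this does not change $\varphi_t$ and $D^2\varphi$ at $P_0$. For $\varepsilon>0$ and $t<t_0$ let $\varphi_\varepsilon=\varphi-\frac\varepsilon{t_0-t}$. Since $v-\varphi_\varepsilon=v-\varphi+\frac\varepsilon{t_0-t}\to+\infty$ uniformly as $t\uparrow t_0$, the function $v-\varphi_\varepsilon$ attains its minimum over $D\cap\{t<t_0\}$ at some $P_\varepsilon=(y_\varepsilon,t_\varepsilon)$. Comparing with the point $(y_0,t_0-\sqrt\varepsilon)$ gives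
\[
0\le(v-\varphi)(P_\varepsilon)\le(v-\varphi_\varepsilon)(P_\varepsilon)\le(v-\varphi)(y_0,t_0-\sqrt\varepsilon)+\sqrt\varepsilon\longrightarrow0,
\]
so $P_\varepsilon\to P_0$ because the minimum is strict. For small $\varepsilon$ the point $P_\varepsilon$ is then interior to $D$, and Definition~\ref{def:super} applied to $\varphi_\varepsilon$ yields
\[
\varphi_t(P_\varepsilon)\ge\varphi_t(P_\varepsilon)-\frac\varepsilon{(t_0-t_\varepsilon)^2}\ge\mathcal M^-(D^2\varphi(P_\varepsilon))-f_0 .
\]
Let $\varepsilon\to0$.
\end{proof}

From now on $\sigma,C_0,\Theta,K,a,\tau_1,\tau_2$ are those of Theorem~\ref{thm:WH}, and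
\[
\mu=\Theta/2\le\tfrac14,\qquad K_\rho(\zeta)=T_{\zeta,\rho}(K)\subset Q_\rho(\zeta),\qquad K_\rho=K_\rho(0,0),
\]
so that $K_\rho(\zeta)=\zeta+K_\rho$.

\section{An inf-convolution that produces a supersolution}\label{sec:inf}

A function $U\in\mathcal S(\kappa)$ fails to be a supersolution only at contacts with $|\nabla\varphi|<\kappa$ and $\varphi_t>-\kappa$. There the time derivative is already bounded below, and what is missing is an upper bound for $D^2\varphi$. An inf-convolution $v(y,t)=\min_z[U(y+z,t)+\psi(z)]$ supplies one: every contact of $v$ is a translated contact of $U$, and $v$ is touched from above by a translate of the kernel $\psi$.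

The usual kernel $|z|^2/(2\varepsilon)$ is not good enough. From $v(y,t)\le1$ it locates a point with $U\le1$ within distance $r=\sqrt{2\varepsilon}$, while its Hessian is $1/\varepsilon=2/r^2$, which is large when $r$ is small. But the Hessian bound is needed only where the slope of $\psi$ is below $\kappa$. We therefore take a kernel whose slope reaches $\kappa$ over a distance comparable to $r$, so that its Hessian there has size $\kappa/r$, and which blows up at $|z|=r$, so that minimizers stay within distance $r$ however large $U$ is.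

\begin{lemma}\label{lem:inf}
Let $U\ge0$ belong to $\mathcal S(\kappa)$ on $Q_2$, let $0<r\le\frac12$, and let
\[
\psi(z)=\kappa r\,g(|z|/r),\quad g(s)=\frac{s^2}{1-s^2},\qquad v(y,t)=\min_{|z|<r}\big[U(y+z,t)+\psi(z)\big]
\]
for $(y,t)\in\overline B_1\times[-1,0]$. Then $v$ is continuous, $0\le v\le U$, and $v$ is a supersolution with right-hand side $-c_1\kappa/r$, where $c_1=1+9n\lambda$. If $v(y,t)\le1$, there is $z$ with $|z|<r$ and $U(y+z,t)\le1$.
\end{lemma}

\begin{proof}
\emph{The minimum.} The function $U$ is bounded and uniformly continuous on the compact set $D=\overline B_{3/2}\times[-1,0]\subset Q_2$. The choice $z=0$ gives $v\le U$, and $v\ge0$ since $U,\psi\ge0$. As $\psi(z)\to\infty$ when $|z|\to r$, there is $r'<r$ with $\psi>\max_DU$ on $r'<|z|<r$, and such $z$ do worse than $z=0$. So the minimum is taken over the compact ball $|z|\le r'$ and is attained, and $v$ inherits the modulus of continuity of $U$ on $D$. A minimizer $z$ satisfies $U(y+z,t)\le v(y,t)$, which gives the last assertion.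

\emph{The kernel.} The function $\psi(z)=\kappa r|z|^2/(r^2-|z|^2)$ is smooth in $B_r$. With $s=|z|/r$ we have $|\nabla\psi|=\kappa g'(s)$, and the eigenvalues of $D^2\psi$ are $\frac\kappa rg''(s)$ in the radial direction and $\frac\kappa r\,g'(s)/s$ in the tangential directions, where
\[
g'(s)=\frac{2s}{(1-s^2)^2},\qquad g''(s)=\frac{2+6s^2}{(1-s^2)^3},\qquad\frac{g'(s)}s=\frac2{(1-s^2)^2}
\]
are increasing on $[0,1)$. Since $g'(\frac12)=\frac{16}9>1$, the inequality $g'(s)<1$ forces $s<\frac12$, and then $g''(s)\le\frac{224}{27}<9$ and $g'(s)/s\le\frac{32}9<9$. Hence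
\begin{equation}\label{eq:kernel}
|\nabla\psi(z)|<\kappa\quad\Longrightarrow\quad D^2\psi(z)\le\frac{9\kappa}rI .
\end{equation}

\emph{The inequality.} Let $\varphi$ touch $v$ from below at $P_0=(y_0,t_0)\in B_1\times(-1,0)$, and let $z_0$ be a minimizer for $v(P_0)$. We compare in two ways. Keeping the displacement $z_0$ fixed, we get for $(y,t)$ near $P_0$
\[
\varphi(y,t)\le v(y,t)\le U(y+z_0,t)+\psi(z_0),
\]
with equality at $P_0$. So $\varphi(\cdot-z_0,\cdot)-\psi(z_0)$ touches $U$ from below at $(y_0+z_0,t_0)$, an interior point of $Q_2$, and its derivatives there are those of $\varphi$ at $P_0$. Keeping instead the point $y_0+z_0$ fixed, we get for $y$ near $y_0$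
\[
\varphi(y,t_0)\le v(y,t_0)\le U(y_0+z_0,t_0)+\psi(y_0+z_0-y),
\]
with equality at $y_0$. So $\nabla\varphi(P_0)=-\nabla\psi(z_0)$ and $D^2\varphi(P_0)\le D^2\psi(z_0)$.

If $|\nabla\varphi(P_0)|\ge\kappa$ or $\varphi_t(P_0)\le-\kappa$, the first comparison and $U\in\mathcal S(\kappa)$ give $\varphi_t-\mathcal M^-(D^2\varphi)\ge-\kappa$ at $P_0$. Otherwise $|\nabla\psi(z_0)|<\kappa$ and $\varphi_t(P_0)>-\kappa$; the second comparison and \eqref{eq:kernel} give $\mathcal M^-(D^2\varphi(P_0))\le9n\lambda\kappa/r$, so $\varphi_t-\mathcal M^-(D^2\varphi)\ge-\kappa-9n\lambda\kappa/r$ at $P_0$. Since $r\le1$, both bounds are at least $-c_1\kappa/r$.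
\end{proof}

This dichotomy is the only place where the differential inequality in Definition~\ref{def:S} is used, and it shows what each alternative in \eqref{eq:alt} is for. Because the equation holds at large gradients, the Hessian of $\psi$ is needed only in the range \eqref{eq:kernel}, where it is small. Because the equation holds when $\varphi_t\le-\kappa$, the lower bound for $\varphi_t$ comes for free in the remaining case, and no convolution in time is needed.

\begin{example}\label{ex:corner}
Let $n=1$, $0<\vartheta<1$ and $U(x,t)=\vartheta\kappa|x|$. Every test function touching $U$ from below has $|\varphi_x|\le\vartheta\kappa<\kappa$ and $\varphi_t=0$ at the contact point, so $U\in\mathcal S(\kappa)$. It is not a supersolution with any finite right-hand side, since $Mx^2$ touches it from below at $x=0$ for every $M$. Let $z_*\in(0,r/2)$ be defined by $\psi'(z_*)=\vartheta\kappa$. The function $z\mapsto\vartheta\kappa|y+z|+\psi(z)$ is convex. For $0\le y\le z_*$ its one-sided derivatives at $z=-y$ are $-\psi'(y)\pm\vartheta\kappa$, the left one nonpositive and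 the right one nonnegative, so the minimum is at $z=-y$; for $y>z_*$ its derivative vanishes at $z=-z_*$. Hence $v(y)=\psi(y)$ for $|y|\le z_*$ and $v(y)=\psi(z_*)+\vartheta\kappa(|y|-z_*)$ for $|y|\ge z_*$. The corner is replaced by an arc of the kernel, of curvature at most $9\kappa/r$.
\end{example}

\section{The model case: one variable}\label{sec:model}

Lemma~\ref{lem:inf} is useful when $\kappa\ll r$. The weak Harnack inequality then makes $v$ low at most points $\zeta$ of $K$, but this says only that $U$ is low \emph{somewhere within distance $r$} of $\zeta$. To reach $\zeta$ itself we zoom in and repeat, using that $\kappa$ decreases under zooming. The mechanism is fully visible for functions of one space variable that do not depend on time, where the Harnack inequality is a property of concave functions. The result of this section is not used later.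

Let $n=1$ and $\lambda=1$, so that $c_1=10$. If $U$ does not depend on $t$, neither does $v$, and Lemma~\ref{lem:inf} says that every $C^2$ function $\varphi(y)$ touching $v$ from below in $(-1,1)$ has $\varphi''\le f$ at the contact point, where $f=10\kappa/r$. Then $\tilde v=v-fy^2/2$ is concave on $[-1,1]$. Indeed, functions touching $\tilde v$ from below have $\varphi''\le0$ at the contact point; if $\tilde v$ were below its chord $\ell$ somewhere in an interval $[p,p']$, then for small $\varepsilon>0$ the function $\tilde v-\ell-\varepsilon(y-p)(y-p')$ would vanish at $p,p'$ and have a negative interior minimum, at which a function with second derivative $2\varepsilon>0$ touches $\tilde v$ from below. For $y_0\in(-\frac12,0]$ write $y_0=\vartheta\cdot0+(1-\vartheta)(-1)$ with $\vartheta=1+y_0\ge\frac12$. Concavity and $v\ge0$ give $v(y_0)\ge\tilde v(y_0)\ge\vartheta v(0)-(1-\vartheta)f/2$, and by the symmetry $y\mapsto-y$,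
\begin{equation}\label{eq:toyH}
v(0)\le2\inf_{|y|<1/2}v+\frac f2 .
\end{equation}

Direct repetition of \eqref{eq:toyH} fails. If $\inf_{|x|<1/2}U\le q$, the first round finds a point within distance $r$ of $0$ where $U$ is at most about $2q$; after zooming, the second round finds a closer point where $U$ is at most about $4q$; and the number of rounds is unbounded. The remedy is to subtract, before each round, the infimum of $U$ over the new domain. The factor $2$ then acts only on the difference between the infimum over the inner interval and the infimum over the domain, and among many nested scales there is one at which this difference is small.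

\begin{proposition}\label{prop:model}
Let $n=1$, $\lambda=1$, and let $w\ge0$ be continuous on $(-2,2)$ and belong, as a function on $Q_2$ independent of $t$, to $\mathcal S(4^{-11})$. If $\inf_{|x|<1/2}w\le\frac18$, then $w(0)\le1$.
\end{proposition}

\begin{proof}
Let $h_k=2^{-k-1}$. We construct $\rho_k\in(0,4^{-k}]$ and $b_k\le1-2^{-k}$ with
\begin{equation}\label{eq:toyind}
w\ge b_k\ \text{ on }|x|<2\rho_k,\qquad\inf_{|x|<\rho_k/2}w\le b_k+\tfrac14h_k .
\end{equation}
Start with $\rho_0=1$, $b_0=0$. Given $\rho_k,b_k$, let $U(x)=h_k^{-1}(w(\rho_kx)-b_k)$. Then $U\ge0$ on $(-2,2)$, $\inf_{|x|<1/2}U\le\frac14$, and $U\in\mathcal S(\kappa)$ with $\kappa=4^{-11}\rho_k/h_k\le2\cdot4^{-11}$ by Lemma~\ref{lem:S}(ii). Let $s_j=4^{-j-1}$ for $0\le j\le8$ and $r=2s_8=2\cdot4^{-9}$. Then $f=10\kappa/r\le\frac{10}{16}$, and \eqref{eq:toyH} with $v\le U$ gives $v(0)\le\frac12+\frac5{16}\le1$. So the numbers $m_j=\inf_{|x|<2s_j}U$ satisfy $0\le m_0\le\dots\le m_8\le1$, and there is $j\le7$ with $m_{j+1}-m_j\le\frac18$. Put $\rho_{k+1}=\rho_ks_j\le4^{-k-1}$ and $b_{k+1}=b_k+h_km_j\le1-2^{-k}+2^{-k-1}=1-2^{-k-1}$.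 Then $w\ge b_{k+1}$ on $|x|<2\rho_{k+1}$. Since $s_j/2=2s_{j+1}$, the infimum of $w$ over $|x|<\rho_{k+1}/2$ is $b_k+h_km_{j+1}\le b_{k+1}+\frac18h_k=b_{k+1}+\frac14h_{k+1}$. This is \eqref{eq:toyind} for $k+1$.

By \eqref{eq:toyind}, $\inf_{|x|<\rho_k/2}w\le1$ for all $k$. Since $\rho_k\to0$ and $w$ is continuous, $w(0)\le1$.
\end{proof}

The heights $h_k$ form a budget: round $k$ raises the floor by at most $h_k$, and $\sum_kh_k=1$. The scales shrink faster than the heights, so $\kappa$ stays small.

In general the pointwise bound \eqref{eq:toyH} is false. For $n\ge3$ and $\lambda=\Lambda=1$, the function $\min\{2,\varepsilon|x|^{2-n}\}$ is a supersolution with right-hand side $0$ whose infimum over $Q_\Theta$ tends to $0$ with $\varepsilon$, and it exceeds $1$ near $x=0$. Each round therefore loses an exceptional set, and this has three consequences. We cannot follow one point through all rounds, so we prove a statement about measure and average it over centers. The averaging requires one scale that serves most centers at once, so the pigeonhole is applied to an integral.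 Finally, the losses must be summable, so the analogs of the numbers $\frac14$ and $8$ above must tend to $0$ and to $\infty$ along the iteration.

\section{One step: weak Harnack and pigeonhole over scales}\label{sec:step}

The next lemma is one round of the general argument. Its hypothesis is that $U\ge0$ on $Q_2$ and $U$ is low somewhere in $Q_\Theta$; its conclusion is that the same holds for $U-\beta$ on a small cylinder hanging below most points of $K$, at a scale $s$ common to all of them (Figure~\ref{fig:step}).

\begin{figure}[ht]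
\centering
\begin{tikzpicture}[scale=1.15]
\draw (-3,-4) rectangle (3,0);
\node[anchor=south west] at (-3,-4) {$Q_1$};
\draw[fill=gray!30] (-0.9,-0.5) rectangle (0.9,0);
\node at (0,-0.25) {$Q_\Theta$};
\draw[thick] (-2.4,-3.4) rectangle (2.4,-1.0);
\node[anchor=north west] at (-2.4,-1.0) {$K$};
\draw[dashed] (-0.4,-3.1) rectangle (1.8,-1.5);
\draw[fill=gray!30] (0.5,-1.65) rectangle (0.9,-1.5);
\fill (0.7,-1.5) circle (1.3pt) node[above] {$\zeta$};
\draw[thick] (0.15,-2.35) rectangle (1.25,-1.85);
\node at (0.7,-2.1) {\small $K_s(\zeta)$};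
\node at (0.7,-2.8) {\small $Q_{2s}(\zeta)$};
\draw[->] (3.4,-4) -- (3.4,0) node[right] {$t$};
\end{tikzpicture}
\caption{Space is horizontal and time is vertical; the picture is schematic. A low value in the shaded cylinder $Q_\Theta$ gives information at most points $\zeta$ of the earlier cylinder $K$. Below such a point the configuration repeats at scale $s$: the function has a floor $\beta$ on the dashed cylinder $Q_{2s}(\zeta)$, comes close to $\beta$ in the small shaded cylinder $Q_{\Theta s}(\zeta)$, and the next round gives information on $K_s(\zeta)$.}\label{fig:step}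
\end{figure}

\begin{lemma}\label{lem:step}
Let $U\ge0$ belong to $\mathcal S(\kappa)$ on $Q_2$, with $\inf_{Q_\Theta}U\le q$. Let $0<A\le\frac14$, let $J\ge1$ be an integer, and put $s_j=A\mu^j$ and $r=2s_J$. Then there are $s\in\{s_0,\dots,s_{J-1}\}$ and a measurable set $G\subset K$ with
\[
|K\setminus G|\le\big(C_0(q+c_1\kappa/r)\big)^\sigma+J^{-1/2}|K|
\]
such that for every $\zeta\in G$ there is $\beta\in[0,1]$ with
\[
U\ge\beta\ \text{ on }Q_{2s}(\zeta)\subset Q_2,\qquad\inf_{Q_{\Theta s}(\zeta)}U\le\beta+J^{-1/2}.
\]
\end{lemma}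

\begin{proof}
Since $r\le2A\le\frac12$, Lemma~\ref{lem:inf} provides a supersolution $v$ with right-hand side $-c_1\kappa/r$ and $\inf_{Q_\Theta}v\le\inf_{Q_\Theta}U\le q$. Let $G_0=K\cap\{v\le1\}$. Chebyshev's inequality and Theorem~\ref{thm:WH} give
\[
|K\setminus G_0|\le\int_Kv^\sigma\le\big(C_0(q+c_1\kappa/r)\big)^\sigma .
\]

For $\zeta\in K$ and $0\le j\le J$ let $m_j(\zeta)=\inf_{Q_{2s_j}(\zeta)}U$. As $\zeta\in Q_1$ and $2s_j\le\frac12$, the closure of $Q_{2s_j}(\zeta)$ lies in the compact set $\overline B_{3/2}\times[-\frac54,0]\subset Q_2$, on which $U$ is uniformly continuous. The cylinders for two centers differ by a translation, so $m_j$ is continuous on $K$. The cylinders are nested, so $0\le m_0\le\dots\le m_J$. If $\zeta=(y,t)\in G_0$, Lemma~\ref{lem:inf} gives $|z|<r=2s_J$ with $U(y+z,t)\le1$, and $(y+z,t)\in Q_{2s_J}(\zeta)$. Thus $m_J\le1$ on $G_0$, and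
\[
\sum_{j=0}^{J-1}\int_{G_0}(m_{j+1}-m_j)=\int_{G_0}(m_J-m_0)\le|K| .
\]
Choose $j$ with $\int_{G_0}(m_{j+1}-m_j)\le|K|/J$, and let $s=s_j$ and $G=\{\zeta\in G_0:\ m_{j+1}(\zeta)-m_j(\zeta)\le J^{-1/2}\}$. By Chebyshev's inequality $|G_0\setminus G|\le J^{1/2}|K|/J=J^{-1/2}|K|$. For $\zeta\in G$ take $\beta=m_j(\zeta)\in[0,1]$. Then $U\ge\beta$ on $Q_{2s}(\zeta)$, and since $2s_{j+1}=2\mu s=\Theta s$, we have $\inf_{Q_{\Theta s}(\zeta)}U=m_{j+1}(\zeta)\le\beta+J^{-1/2}$.
\end{proof}

\section{The iteration}\label{sec:iteration}

\subsection*{The parameters}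
Round $k$ works at a scale $\rho\le R_k$ with height $h_k=2^{-k-1}$, and applies Lemma~\ref{lem:step} with parameters $q_k,J_k,A_k$ to a function in $\mathcal S(\kappa_k)$, $\kappa_k=\gamma_0R_k/h_k$, where $\gamma_0$ is the initial value of the threshold. The requirements are as follows. The loss $q_k^\sigma$ must be summable, so we let $q_k$ decay geometrically. The output $J_k^{-1/2}$, measured in units of $h_{k+1}=h_k/2$, must be at most $q_{k+1}$, so $J_k$ grows geometrically. The blurring radius $r_k=2A_k\mu^{J_k}$ then decays doubly exponentially, and we need $\kappa_k/r_k\le q_k$, so $R_k$ must decay faster still. The selected scale is only known to be at most $A_k$, so $R_{k+1}=A_kR_k$. Hence $A_k$ must be small, yet much larger than $\gamma_0R_k$. The choice $A_k=(\gamma_0R_k)^{1/2}$ does both: it gives $\gamma_0R_{k+1}=(\gamma_0R_k)^{3/2}$, and any growth rate of $J_k$ below $\frac32$ is affordable.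

Accordingly, for $q\in(0,\frac12]$ and $\gamma_0\in(0,\frac1{16}]$ to be chosen, let for $k\ge0$
\begin{gather*}
h_k=2^{-k-1},\qquad q_k=q\,(1.1)^{-k},\qquad J_k=\lceil4/q_{k+1}^2\rceil,\\
R_k=\gamma_0^{(3/2)^k-1},\qquad A_k=\frac{R_{k+1}}{R_k}=\gamma_0^{(3/2)^k/2},\qquad\kappa_k=\frac{\gamma_0R_k}{h_k}=2^{k+1}A_k^2 ,
\end{gather*}
and, with $C_1=\frac na+\frac1{\tau_2-\tau_1}$,
\[
e_k=|K|^{-1}\big(C_0(1+c_1)q_k\big)^\sigma+J_k^{-1/2}+C_1A_k,\qquad\varepsilon_k=\sum_{i\ge k}e_i .
\]
The three terms of $e_k$ are the fractions of $K$ lost in round $k$ to the weak Harnack inequality, to the pigeonhole, and to a boundary layer in the averaging. Note that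
\begin{equation}\label{eq:basic}
J_k^{-1/2}\le\tfrac12q_{k+1},\qquad A_k\le\gamma_0^{1/2}\le\tfrac14,\qquad R_0=1,\qquad R_k\le4^{-k}.
\end{equation}

\begin{lemma}\label{lem:const}
There are universal $q\in(0,\frac12]$ and $\gamma_0\in(0,\frac1{16}]$ such that $\varepsilon_0\le\frac14$ and
\begin{equation}\label{eq:A}
A_k\le2^{-k}q_k\,\mu^{J_k}\qquad\text{for all }k\ge0 .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:basic} and $\sum_{k\ge0}(1.1)^{-k-1}=10$, the first two terms of $e_k$ sum to at most
\[
\frac{\big(C_0(1+c_1)q\big)^\sigma}{|K|\,\big(1-(1.1)^{-\sigma}\big)}+5q ,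
\]
and we fix $q$ so that this is at most $\frac18$. Since $(3/2)^k\ge1+k/2$ and $\gamma_0^{1/4}\le\frac12$, we have $A_k\le\gamma_0^{1/2}2^{-k}$, so $C_1\sum_kA_k\le2C_1\gamma_0^{1/2}\le\frac18$ for small $\gamma_0$. Taking logarithms, \eqref{eq:A} reads
\[
\tfrac12\big(\tfrac32\big)^k\log\tfrac1{\gamma_0}\ \ge\ \log\tfrac1q+k\log2.2+J_k\log\tfrac1\mu .
\]
Here $k\log2.2\le k\le2(3/2)^k$, and $J_k\le5/q_{k+1}^2=5(1.21)^{k+1}/q^2\le7q^{-2}(3/2)^k$. So \eqref{eq:A} holds as soon as $\frac12\log\frac1{\gamma_0}\ge\log\frac1q+2+7q^{-2}\log\frac1\mu$.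
\end{proof}

We fix these $q$ and $\gamma_0$ for the rest of the paper.

\subsection*{The measure estimate}
A function $w$ is \emph{Lipschitz} if $|w(x,t)-w(x',t')|\le L(|x-x'|+|t-t'|)$ for some $L$. The following proposition is the analog of Theorem~\ref{thm:WH} for the class $\mathcal S(\gamma_0)$, at a single level. Information now flows from small scales to large ones: the measure bound at round $k$ is an average of the bounds at round $k+1$. The induction therefore runs backward and needs a scale at which to start. The Lipschitz hypothesis provides it and serves no other purpose.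

\begin{proposition}\label{prop:measure}
Let $w\ge0$ be Lipschitz on $Q_2$, with $w\in\mathcal S(\gamma_0)$ and $\inf_{Q_\Theta}w\le q/2$. Then $|\{w>1\}\cap K|\le\frac14|K|$. The Lipschitz constant does not enter the conclusion.
\end{proposition}

\begin{proof}
For $k\ge0$ consider the following statement about $w$.
\begin{quote}
$(S_k)$\quad If $0<\rho\le R_k$, $Q_{2\rho}(\zeta_0)\subset Q_2$, $b\in\mathbb R$, $w\ge b$ on $Q_{2\rho}(\zeta_0)$ and $\inf_{Q_{\Theta\rho}(\zeta_0)}w\le b+q_kh_k$, then $|\{w>b+2h_k\}\cap K_\rho(\zeta_0)|\le\varepsilon_k|K_\rho|$.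
\end{quote}
The height $2h_k=\sum_{i\ge k}h_i$ is the budget left at round $k$. Since $q_0h_0=q/2$, $2h_0=1$ and $\varepsilon_0\le\frac14$, the proposition is $(S_0)$ with $\rho=1$, $\zeta_0=(0,0)$, $b=0$.

\emph{$(S_k)$ holds for large $k$.} Let $L$ be a Lipschitz constant of $w$. The oscillation of $w$ on $Q_{2\rho}(\zeta_0)$ is at most $L(4\rho+4\rho^2)\le8LR_k\le8L\,4^{-k}$, which is at most $h_k$ when $2^k\ge16L$. For such $k$ we have $w\le b+q_kh_k+h_k\le b+2h_k$ on $Q_{2\rho}(\zeta_0)\supset K_\rho(\zeta_0)$, and the set in $(S_k)$ is empty.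

\emph{$(S_{k+1})$ implies $(S_k)$.} Let $\rho,\zeta_0,b$ be as in $(S_k)$, and write $T=T_{\zeta_0,\rho}$.

\emph{Step 1: one round.} Let $U=h_k^{-1}(w\circ T-b)$ on $Q_2$ and $F=\{U>2\}\subset Q_2$. We must show that $|F\cap K|\le\varepsilon_k|K|$. We have $U\ge0$, $\inf_{Q_\Theta}U\le q_k$, and $U\in\mathcal S(\gamma_0\rho/h_k)\subset\mathcal S(\kappa_k)$ by Lemma~\ref{lem:S}. Apply Lemma~\ref{lem:step} with $q_k$, $A_k$, $J_k$ and $r_k=2A_k\mu^{J_k}$. By \eqref{eq:A},
\[
\frac{\kappa_k}{r_k}=\frac{2^{k+1}A_k^2}{2A_k\mu^{J_k}}=2^kA_k\mu^{-J_k}\le q_k .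
\]
We obtain a scale $s\le A_k$ and a set $G\subset K$ with
\begin{equation}\label{eq:G}
|K\setminus G|\le\big(C_0(1+c_1)q_k\big)^\sigma+J_k^{-1/2}|K| .
\end{equation}

\emph{Step 2: the inductive hypothesis at good centers.} Let $\zeta\in G$, with $\beta\in[0,1]$ as in Lemma~\ref{lem:step}, and put $\zeta'=T(\zeta)$, $\rho'=\rho s$, $b'=b+h_k\beta$. Then $\rho'\le R_kA_k=R_{k+1}$; the cylinder $Q_{2\rho'}(\zeta')=T(Q_{2s}(\zeta))$ lies in $T(Q_2)=Q_{2\rho}(\zeta_0)\subset Q_2$; $w\ge b'$ on it; and by \eqref{eq:basic}
\[
\inf_{Q_{\Theta\rho'}(\zeta')}w\le b'+h_kJ_k^{-1/2}\le b'+\tfrac12h_kq_{k+1}=b'+q_{k+1}h_{k+1}.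
\]
So $(S_{k+1})$ bounds $|\{w>b'+2h_{k+1}\}\cap K_{\rho'}(\zeta')|$ by $\varepsilon_{k+1}|K_{\rho'}|$. Since $b'+2h_{k+1}\le b+h_k+h_k$, the set $T(F)$, on which $w>b+2h_k$, is contained in $\{w>b'+2h_{k+1}\}$. As $K_{\rho'}(\zeta')=T(\zeta+K_s)$, pulling back by $T$ gives
\begin{equation}\label{eq:density}
|F\cap(\zeta+K_s)|\le\varepsilon_{k+1}|K_s|\qquad\text{for all }\zeta\in G .
\end{equation}

\emph{Step 3: averaging over centers.} Let $K'=\{(x,t):\ |x|<a-s,\ \tau_1<t\le\tau_2-s^2\}\subset K$, which may be empty. If $\eta=(x,t)\in K'$ and $\xi=(x',t')\in K_s\subset Q_s$, then $|x-x'|<a$ and $\tau_1<t\le t-t'<t+s^2\le\tau_2$, so $\eta-\xi\in K$. Hence for $\eta\in K'$ the set $\{\zeta\in K:\ \eta\in\zeta+K_s\}$ is all of $\eta-K_s$ and has measure $|K_s|$. Because $s$ is the same for all centers, Fubini's theorem and \eqref{eq:density} give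
\[
|F\cap K'|\le\int_F\frac{|\{\zeta\in K:\ \eta\in\zeta+K_s\}|}{|K_s|}\,d\eta=\int_K\frac{|F\cap(\zeta+K_s)|}{|K_s|}\,d\zeta\le\varepsilon_{k+1}|K|+|K\setminus G| ,
\]
where the integrand was bounded by $1$ on $K\setminus G$.

\emph{Step 4: the boundary layer.} If $s<a$ and $s^2<\tau_2-\tau_1$, then
\[
\frac{|K'|}{|K|}=\Big(1-\frac sa\Big)^n\Big(1-\frac{s^2}{\tau_2-\tau_1}\Big)\ge1-\frac{ns}a-\frac{s^2}{\tau_2-\tau_1}
\]
by Bernoulli's inequality; otherwise the right side is nonpositive and the bound is trivial. As $s^2\le s\le A_k$, we get $|K\setminus K'|\le C_1A_k|K|$. Together with Step~3 and \eqref{eq:G}, this gives $|F\cap K|\le(\varepsilon_{k+1}+e_k)|K|=\varepsilon_k|K|$.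

Backward induction from any $k$ with $2^k\ge16L$ gives $(S_0)$. The number of rounds depends on $L$, but $\varepsilon_0$ is the sum of the whole series and does not.
\end{proof}

\section{Decay of oscillation and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

So far only the one-sided property $w\in\mathcal S(\gamma_0)$ was used. When both $w$ and $-w$ have it, $w$ cannot come close to both ends of its range in $Q_\Theta$: the first would make $w$ low on three quarters of $K$, the second would make it high on three quarters of $K$. Normalizing the range to have length $3$ separates the two levels.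

\begin{proposition}\label{prop:osc}
Let $\omega=1-q/12$. If $w$ is Lipschitz on $Q_2$, $w,-w\in\mathcal S(\gamma_0)$ and $\operatorname{osc}_{Q_2}w\le3$, then $\operatorname{osc}_{Q_\Theta}w\le3\omega$.
\end{proposition}

\begin{proof}
After subtracting $\inf_{Q_2}w$ we have $0\le w\le3$, and the nonnegative functions $w$ and $3-w$ belong to $\mathcal S(\gamma_0)$. Suppose that $\sup_{Q_\Theta}w-\inf_{Q_\Theta}w>3\omega=3-q/4$. Then $\inf_{Q_\Theta}w<q/4$ because $\sup_{Q_\Theta}w\le3$, and $\inf_{Q_\Theta}(3-w)<q/4$ because $\inf_{Q_\Theta}w\ge0$. Proposition~\ref{prop:measure} gives $|\{w>1\}\cap K|\le\frac14|K|$ and $|\{w<2\}\cap K|\le\frac14|K|$. These two sets cover $K$, a contradiction.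
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\mu\le\frac14<\frac12<\omega<1$, the number $\alpha=\log\omega/\log\mu$ lies in $(0,1)$, and $\mu^\alpha=\omega$. The decay of oscillation starts at the scale where the rescaled threshold drops below $\gamma_0$. Let
\[
d_0=\min\Big\{\frac14,\ \frac{4\gamma_0N}{3\gamma}\Big\},\qquad d_i=d_0\mu^i .
\]
Fix $\zeta_0\in B_{1/2}\times[-\frac12,0]$. The closure of $Q_{1/4}(\zeta_0)$ is a compact cylinder contained in $B_1\times(-1,0]$, on which $\nabla u$ and $u_t$ are bounded, so $u$ is Lipschitz there by the mean value theorem. We claim that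
\begin{equation}\label{eq:decay}
\operatorname{osc}_{Q_{d_i}(\zeta_0)}u\le2N\omega^i\qquad\text{for all }i\ge0 .
\end{equation}
For $i=0$ this follows from $|u|\le N$. Assume \eqref{eq:decay} for $i$, and let $\rho=d_i/2$, $h=2N\omega^i/3$ and $w=h^{-1}u\circ T_{\zeta_0,\rho}$ on $Q_2$. Then $w$ is Lipschitz and $\operatorname{osc}_{Q_2}w\le3$. By Lemma~\ref{lem:S}, $w$ and $-w$ belong to $\mathcal S(\gamma\rho/h)$, and
\[
\frac{\gamma\rho}h=\frac{3\gamma d_0}{4N}\Big(\frac\mu\omega\Big)^i\le\frac{3\gamma d_0}{4N}\le\gamma_0 ,
\]
because $\mu<\omega$: lengths shrink faster than oscillations. Proposition~\ref{prop:osc} gives $\operatorname{osc}_{Q_\Theta}w\le3\omega$. Since $\Theta\rho=\mu d_i=d_{i+1}$, this is \eqref{eq:decay} for $i+1$.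

If $0<d\le d_0$, choose $i$ with $d_{i+1}<d\le d_i$. Then $\omega^{i+1}=(d_{i+1}/d_0)^\alpha\le(d/d_0)^\alpha$, so
\[
\operatorname{osc}_{Q_d(\zeta_0)}u\le2N\omega^{-1}(d/d_0)^\alpha\le4N(d/d_0)^\alpha .
\]
Now take two distinct points of $B_{1/2}\times[-\frac12,0]$, numbered so that $t_1\le t_2$, and let $d=\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}$. Then $(x_1,t_1)\in Q_{2d}(x_2,t_2)$. If $2d\le d_0$, the last bound with $\zeta_0=(x_2,t_2)$ gives $|u(x_1,t_1)-u(x_2,t_2)|\le4N(2d/d_0)^\alpha$. If $2d>d_0$, the difference is at most $2N\le2N(2d/d_0)^\alpha$. Finally $1/d_0\le4+\frac{3\gamma}{4\gamma_0N}\le\big(4+\frac3{4\gamma_0}\big)\big(1+\frac\gamma N\big)$, and \eqref{eq:holder} holds with $C=32+6/\gamma_0$.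
\end{proof}

\section{Continuous functions and sharpness}\label{sec:more}

\subsection*{A larger class}
The proof used only that $u,-u\in\mathcal S(\gamma)$ and that $u$ is locally Lipschitz. The second property can be dispensed with.

\begin{theorem}\label{thm:general}
The estimate \eqref{eq:holder} holds, with the same $\alpha$ and $C$, for every bounded continuous $u\not\equiv0$ on $B_1\times(-1,0]$ with $u,-u\in\mathcal S(\gamma)$. If $u,\nabla u,D^2u,u_t$ exist and are continuous, it suffices for $u,-u\in\mathcal S(\gamma)$ that
\begin{align}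
u_t&\ge\mathcal M^-(D^2u)-\gamma&&\text{where }|\nabla u|\ge\gamma\ \text{ or }\ u_t\le-\gamma,\label{eq:low}\\
u_t&\le\mathcal M^+(D^2u)+\gamma&&\text{where }|\nabla u|\ge\gamma\ \text{ or }\ u_t\ge\gamma.\label{eq:up}
\end{align}
\end{theorem}

The backward induction started from the inequality $\operatorname{osc}_{Q_{2\rho}(\zeta_0)}w\le h_k$ for $\rho\le R_k$, which a mere modulus of continuity does not guarantee for any $k$, since $h_k\to0$. We approximate instead. A standard inf-convolution in space and time makes $w$ Lipschitz and preserves $\mathcal S(\gamma_0)$ away from the boundary of the cylinder; a slight dilation and a shift into the past keep us away from the boundary.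

\begin{lemma}\label{lem:cont}
Let $w\ge0$ be continuous on $D=\overline B_2\times[-4,0]$, with $w\in\mathcal S(\gamma_0)$ on $Q_2$ and $\inf_{Q_\Theta}w<q/2$. Then $|\{w>1\}\cap K|\le\frac14|K|$.
\end{lemma}

\begin{proof}
For $\delta>0$, $\varrho\in(0,1)$ and $\zeta_\varrho=(0,\varrho^2-1)$ let
\[
w_\delta(P)=\min_{P'\in D}\Big[w(P')+\frac{|P-P'|^2}{2\delta}\Big]\quad(P\in D),\qquad W=w_\delta\circ T_{\zeta_\varrho,\varrho}\ \text{ on }Q_2 .
\]
The function $w_\delta\ge0$ is Lipschitz on $D$, as a minimum of functions of $P$ with gradients bounded by $\operatorname{diam}(D)/\delta$; so $W\ge0$ is Lipschitz. Comparing a minimizer $P'$ with the competitor $P$ gives $|P-P'|^2\le2\delta\operatorname{osc}_Dw$ and $w(P')\le w_\delta(P)\le w(P)$.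

The closure of $T_{\zeta_\varrho,\varrho}(Q_2)=Q_{2\varrho}(\zeta_\varrho)$ is $Z=\overline B_{2\varrho}\times[-1-3\varrho^2,\,\varrho^2-1]$, a compact subset of the interior $B_2\times(-4,0)$ of $D$. So there is $\delta(\varrho)>0$ such that for $\delta\le\delta(\varrho)$ all minimizers for points of $Z$ are interior to $D$. Let $\varphi$ touch $w_\delta$ from below at $P\in Z$, with minimizer $P'$. For $R$ near $P'$,
\[
\varphi(R+P-P')\le w_\delta(R+P-P')\le w(R)+\frac{|P-P'|^2}{2\delta},
\]
with equality at $R=P'$. Thus a translate of $\varphi$, minus a constant, touches $w$ from below at the interior point $P'$, and $w_\delta\in\mathcal S(\gamma_0)$ on $Q_{2\varrho}(\zeta_\varrho)$. By Lemma~\ref{lem:S}, $W\in\mathcal S(\varrho\gamma_0)\subset\mathcal S(\gamma_0)$ on $Q_2$.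

Take sequences $\varrho_i\to1$ and $\delta_i\to0$ with $\delta_i\le\delta(\varrho_i)$, and let $W_i$ be the corresponding functions. For $P_0\in Q_2$ the points $P_i=T_{\zeta_{\varrho_i},\varrho_i}(P_0)$ and their minimizers $P_i'$ converge to $P_0$, and $w(P_i')\le W_i(P_0)\le w(P_i)$; hence $W_i\to w$ pointwise. Some point of $Q_\Theta$ has $w<q/2$, so $\inf_{Q_\Theta}W_i\le q/2$ for large $i$, and Proposition~\ref{prop:measure} gives $|\{W_i>1\}\cap K|\le\frac14|K|$. Since $1_{\{w>1\}}\le\liminf_i1_{\{W_i>1\}}$, Fatou's lemma completes the proof.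
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
In the proof of Proposition~\ref{prop:osc} both infima are less than $q/4<q/2$, so with Lemma~\ref{lem:cont} in place of Proposition~\ref{prop:measure} that proof applies to functions continuous on $\overline B_2\times[-4,0]$. The functions $w$ in the proof of Theorem~\ref{thm:main} are of this kind, because the closures of the cylinders $Q_{d_i}(\zeta_0)$ lie in $B_1\times(-1,0]$. The rest of that proof is unchanged.

For the second assertion, let $\varphi$ touch $u$ from below at an interior point where $|\nabla\varphi|\ge\gamma$ or $\varphi_t\le-\gamma$. There $\nabla\varphi=\nabla u$, $\varphi_t=u_t$, $D^2\varphi\le D^2u$, and \eqref{eq:low} gives $\varphi_t\ge\mathcal M^-(D^2\varphi)-\gamma$. Since $\mathcal M^+(X)=-\mathcal M^-(-X)$, condition \eqref{eq:up} is \eqref{eq:low} for $-u$.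
\end{proof}

\subsection*{The dependence on $\gamma/N$}
For a function $u$ let $[u]_\alpha$ be the supremum of $|u(x_1,t_1)-u(x_2,t_2)|$ divided by $\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}^\alpha$, over distinct points of $B_{1/2}\times[-\frac12,0]$. In the examples below $x_{(1)}$ denotes the first coordinate of $x$, and $e_1$ the first coordinate vector.

\begin{proposition}\label{prop:optimal}
The factor $(1+\gamma/N)^\alpha$ in Theorem~\ref{thm:main} is optimal up to a multiplicative constant: for all $N,\gamma>0$ there is an admissible $u$ with $\|u\|_{L^\infty}=N$ and $[u]_\alpha\ge\frac1{1+2\pi}N(1+\gamma/N)^\alpha$.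
\end{proposition}

\begin{proof}
Let $\gamma\ge2\pi N$ and $u=N\sin\big(\gamma x_{(1)}/(2N)\big)$. Then $|\nabla u|\le\gamma/2<\gamma$ and $u_t=0$, so no equation is imposed and $u$ is admissible. The point $p=\frac{\pi N}\gamma e_1$ has $|p|\le\frac12$ and $u(p)=N$, so $\|u\|_{L^\infty}=N$. Comparing $0$ with points of $B_{1/2}$ that approach $p$ gives $[u]_\alpha\ge N|p|^{-\alpha}=N\big(\frac\gamma{\pi N}\big)^\alpha$. Since $\gamma/N\ge\frac12(1+\gamma/N)$, this is at least $\frac1{2\pi}N(1+\gamma/N)^\alpha$.

For $\gamma\le2\pi N$ the factor $(1+\gamma/N)^\alpha$ lies between $1$ and $1+2\pi$. The function $u=Nx_{(1)}$ satisfies $u_t=0=\lambda\Delta u$ and $\|u\|_{L^\infty}=N$, and comparing $\pm\ell e_1$ as $\ell\uparrow\frac12$ gives $[u]_\alpha\ge N$.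
\end{proof}

\subsection*{The conditions cannot be removed}
Deleting an alternative in \eqref{eq:low}--\eqref{eq:up} imposes the inequality on a smaller set and enlarges the class of functions.

\begin{proposition}\label{prop:necessary}
Fix $\gamma>0$. After any one of the following changes, the smooth functions with $\|u\|_{L^\infty}=1$ that satisfy the modified conditions have no uniform bound for $[u]_\alpha$, for any $\alpha\in(0,1)$:
\begin{itemize}
\item[(a)] removing ``$|\nabla u|\ge\gamma$'' from both \eqref{eq:low} and \eqref{eq:up};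
\item[(b)] removing ``$u_t\le-\gamma$'' from \eqref{eq:low};
\item[(c)] removing ``$u_t\ge\gamma$'' from \eqref{eq:up}.
\end{itemize}
In particular, the alternative ``$|u_t|\ge\gamma$'' cannot be dropped from \eqref{eq:main}.
\end{proposition}

\begin{proof}
Let $k\ge4$. (a) The function $u=\sin(kx_{(1)})$ has $u_t=0$, so nothing is imposed on it. It changes by $1$ between $0$ and $\frac\pi{2k}e_1\in B_{1/2}$, so $\|u\|_{L^\infty}=1$ and $[u]_\alpha\ge(2k/\pi)^\alpha$.

(b) The function $u=-\tanh\big(k(t+\frac14)\big)/\tanh(3k/4)$ has $\|u\|_{L^\infty}=1$, since $t+\frac14$ ranges over $(-\frac34,\frac14]$. It has $\nabla u=0$ and $u_t<0$, so neither $|\nabla u|\ge\gamma$ nor $u_t\ge\gamma$ occurs, and nothing is imposed. Between $t=-\frac14$ and $t=-\frac14+\frac1k\le0$ it changes by at least $\tanh1$, so $[u]_\alpha\ge k^{\alpha/2}\tanh1$.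

(c) Use the negative of the function in (b), which has $\nabla u=0$ and $u_t>0$.

All these lower bounds tend to infinity with $k$. The functions in (b) have $\nabla u=0$, so they also satisfy \eqref{eq:main} vacuously once ``$|u_t|\ge\gamma$'' is deleted.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IS}
C.~Imbert and L.~Silvestre, \emph{An introduction to fully nonlinear parabolic equations}, Lecture Notes in Math.\ 2086, Springer, 2013, Chapter~2.

\bibitem{problem}
\emph{Uniformly elliptic equations that hold only at points of large gradient},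
\texttt{http://www.math.uchicago.edu/\%7Eluis/preprints/deg-elliptic.pdf}.

\bibitem{Wang}
L.~Wang, \emph{On the regularity theory of fully nonlinear parabolic equations I}, Comm.\ Pure Appl.\ Math.\ 45 (1992).

\end{thebibliography}
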